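\title{Sampling codes with constant-depth circuits:\\ the regime $kd\ge n^{1+\varepsilon}$}

\begin{abstract}
Let $Q\subseteq\{0,1\}^n$ be a code with $2^k$ codewords and minimum distance $d$. We show that a circuit of depth $D$ and size $n^c$ over unbounded fan-in AND, OR and NOT gates, fed with any number of uniform random bits, produces a distribution at statistical distance at least $1-n^{O(1)}2^{-\Omega(kd/(n\log^D n))}$ from the uniform distribution on $Q$. This answers a question of Beck, Impagliazzo and Lovett: if $kd\ge n^{1+\varepsilon}$, the distance is at least $1-2^{-n^\delta}$ for every $\delta<\varepsilon$. Conversely, for $0<\varepsilon<1$ no $\delta>\varepsilon$ is possible, and the power of $\log n$ is correct up to $\log^2 n$. The proof rerandomizes a sparse random set of input bits: switching lemmas show that fewer than $d$ output bits can move, the minimum distance then forces a collision, and hypercontractivity shows that collisions are rare.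
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A circuit fed with uniform random bits produces a distribution on its outputs. We ask how close this distribution can be to the uniform distribution on an error-correcting code when the circuit has constant depth.

An \emph{$(n,k,d)$ code} is a set $Q\subseteq\{0,1\}^n$ with $|Q|=2^k\ge2$ in which the minimum Hamming distance between distinct elements is $d$; thus $1\le d\le n$. A family of codes is \emph{good} if $k=\Omega(n)$ and $d=\Omega(n)$. We also write $Q$ for the uniform distribution on the code, so that $Q(y)=2^{-k}$ for $y\in Q$ and $Q(y)=0$ otherwise. We write $\mathbf U_\ell$ for the uniform distribution on $\{0,1\}^\ell$, $\mu$ for the corresponding measure, $[\ell]=\{1,\dots,\ell\}$, and $\log=\log_2$.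

A \emph{sampler} is a map $F=(F_1,\dots,F_n):\{0,1\}^\ell\to\{0,1\}^n$. Our circuits consist of NOT gates and of AND and OR gates of unbounded fan-in; each output is a gate, an input variable or a constant. The \emph{size} is the number of gates, and the \emph{depth} is the largest number of AND/OR gates on a path. An \emph{$\mathrm{AC}^0$ sampler} is one computed by a circuit of constant depth and size $\mathrm{poly}(n)$. The input length $\ell$ is arbitrary and enters no bound below.

The statistical distance of two distributions on $\{0,1\}^n$ is $|\mathbf X-\mathbf Y|=\frac12\sum_y|\Pr[\mathbf X=y]-\Pr[\mathbf Y=y]|$. We are interested in distances very close to $1$, so we work with the \emph{overlap}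
\begin{equation}\label{eq:eta}
\eta=\eta(F,Q):=1-|F(\mathbf U_\ell)-Q|=\sum_y\min\bigl(\Pr[F(\mathbf U_\ell)=y],\,Q(y)\bigr),
\end{equation}
where the last equality follows from $|a-b|=a+b-2\min(a,b)$. Bounding the minimum by its first argument on a set $W$ and by its second argument off $W$ gives, for every $W\subseteq\{0,1\}^n$,
\begin{equation}\label{eq:test}
\eta\le\Pr[F(\mathbf U_\ell)\in W]+2^{-k}\,|Q\setminus W| .
\end{equation}
So to bound $\eta$ it suffices to find a set that contains almost all codewords and that the sampler almost never hits.

The best known sampling lower bounds for $\mathrm{AC}^0$ against good codes, due to Beck, Impagliazzo and Lovett \cite{BIL}, have the form $\eta\le2^{-n^{\Omega(1)}}$. They stated as open whether similar bounds hold for codes with $kd\ge n^{1+\Omega(1)}$; our source for this problem is \cite{SCS}. To phrase it concretely we use the following term.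

\begin{definition}\label{def:adm}
A number $\delta>0$ is \emph{admissible for $(D,c,\varepsilon)$} if for all sufficiently large $n$, every $(n,k,d)$ code $Q$ with $kd\ge n^{1+\varepsilon}$ and every sampler $F:\{0,1\}^\ell\to\{0,1\}^n$ computed by a circuit of depth at most $D$ and size at most $n^c$ satisfy
\[
|F(\mathbf U_\ell)-Q|\ge1-2^{-n^\delta},\qquad\text{that is,}\qquad \eta\le2^{-n^\delta}.
\]
\end{definition}

\noindent\textbf{Question.} \emph{Is there, for every constant depth $D$, every constant $c$ and every $\varepsilon>0$, an admissible $\delta>0$?}

\subsection{Why $kd/n$ is the natural parameter}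

Three samplers that use no gates at all indicate what to expect.

\begin{itemize}
\item \emph{Constant.} If $F$ always outputs a fixed codeword, then $\eta=2^{-k}$. No upper bound on $\eta$ can be smaller than this.
\item \emph{Repetition.} Let $d$ divide $n$ and let $F$ repeat each of $\ell=n/d$ input bits $d$ times. Then $F$ samples exactly an $(n,n/d,d)$ code, so $\eta=1$ with $kd=n$. For instance $k=d=\sqrt n$ is possible: it is not enough that $k$ and $d$ are both large, and their product has to exceed $n$.
\item \emph{Identity.} If $F$ is the identity on $\{0,1\}^n$, then $\eta=2^k\cdot2^{-n}$. BCH codes (recalled in Section~\ref{sec:converse}) have $n-k\le\frac d2\log(n+1)$. When $k\ge n/2$ we have $d/2\le kd/n$, and so $\eta\ge2^{-(kd/n)\log(n+1)}$.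
\end{itemize}

The second example places the threshold at $kd/n\approx1$, the third says that beyond the threshold $\log(1/\eta)$ grows at most about linearly in $kd/n$, and the first is consistent with both because $k\ge kd/n$. One is led to guess that for weak samplers the largest possible overlap is $2^{-kd/n}$, up to powers of $\log n$ in the exponent, and hence that the best $\delta$ in the Question is essentially $\varepsilon$. This is what we prove.

\subsection{Results}

Throughout, $D\ge1$ is an integer, $c\ge1$ and $n\ge2$; enlarging $D$ and $c$ only enlarges the class of samplers.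

\begin{theorem}[The range of $\delta$]\label{thm:answer}
The Question has a positive answer. More precisely:
\begin{itemize}
\item[(a)] For all $D$, $c$ and $\varepsilon>0$, every $\delta\in(0,\varepsilon)$ is admissible for $(D,c,\varepsilon)$.
\item[(b)] If $0<\varepsilon<1$, no $\delta>\varepsilon$ is admissible; the bound fails already for the identity sampler.
\item[(c)] If $0<\varepsilon<1$, $D\ge3$ and $c\ge3$, then $\delta=\varepsilon$ is not admissible.
\end{itemize}
\end{theorem}

Thus for $0<\varepsilon<1$, $D\ge3$ and $c\ge3$ the admissible $\delta$ are exactly those below $\varepsilon$. For $\varepsilon\ge1$ there is nothing to prove. Indeed, deleting $d-1$ coordinates leaves the codewords distinct, which gives the Singleton bound $k\le n-d+1$, and therefore $kd\le k(n-k+1)\le(n+1)^2/4<n^2$.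

Theorem~\ref{thm:answer} follows from quantitative bounds valid for all parameters. The first concerns a simpler model. A \emph{decision tree} is a rooted binary tree whose internal nodes are labeled by variables; on an input $x$ one walks from the root to a leaf, at each node \emph{querying} its variable and following the edge given by the answer. We assume that no variable is queried twice on a path. The \emph{depth} is the largest number of queries on a path. With leaves labeled by bits the tree computes a Boolean function, and $\mathrm{DT}(f)$ is the least depth of a tree computing $f$.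

\begin{theorem}[Decision forests]\label{thm:forest}
Let $Q$ be an $(n,k,d)$ code, $s\ge1$ an integer, and $F$ a sampler with $\mathrm{DT}(F_i)\le s$ for all $i$. Then
\[
\eta\le2^{-k/2}+2\cdot2^{-kd/(16ns)} .
\]
\end{theorem}

Combined with H{\aa}stad's switching lemma, the same proof gives a bound for circuits that already answers the Question.

\begin{theorem}[Circuits, first bound]\label{thm:simple}
Let $Q$ be an $(n,k,d)$ code and $F$ a sampler of depth at most $D$ and size at most $n^c$. For every integer $s\ge1$,
\[
\eta\le2^{-k/2}+2n^c\,2^{-s}+2\cdot2^{-kd/(16\cdot10^Dns^D)} .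
\]
Hence every $\delta\in(0,\varepsilon/(D+1))$ is admissible for $(D,c,\varepsilon)$.
\end{theorem}

A multi-switching lemma removes the loss of the factor $D+1$.

\begin{theorem}[Circuits, sharp bound]\label{thm:sharp}
Let $Q$ be an $(n,k,d)$ code and $F$ a sampler of depth at most $D$ and size at most $n^c$. Then
\[
\eta\le2^{3D+4}\,n^c\cdot2^{-\kappa\,kd/(n\log^Dn)},\qquad \kappa=2^{-D(D+15)/2-5}\,(2D+c+2)^{-D}.
\]
The bound is below $1$ once $kd\ge C\,n\log^{D+1}n$, where $C=(3D+5+c)/\kappa$.
\end{theorem}

For good codes $kd=\Omega(n^2)$, and Theorem~\ref{thm:sharp} gives $|F(\mathbf U_\ell)-Q|\ge1-2^{-\Omega(n/\log^Dn)}$.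

\begin{theorem}[Converses]\label{thm:converse}
Let $D\ge2$. For all sufficiently large $n$ of the form $64(2^h-1)$ there is an odd integer $v$ with $2^{-D}\log^{D-1}n\le v\le\log^{D-1}n$ such that the following holds. For every odd $r$ with $1\le r\le n/(128v)$ there are an $(n,k,d)$ code $Q$ and a sampler $F$ of depth $D$ and size at most $n^3$ with
\[
kd\ge\tfrac3{16}\,rv\,n\qquad\text{and}\qquad\eta\ge2^{-3\cdot2^D\,kd/(n\log^{D-2}n)} .
\]
\begin{itemize}
\item[(i)] For $r=1$ the sampler is exact: $\eta=1$, with $kd=\Omega_D(n\log^{D-1}n)$.
\item[(ii)] For the largest such $r$ we have $kd=\Omega(n^2)$.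
\end{itemize}
\end{theorem}

So for $D\ge2$ and $c\ge3$ the power of $\log n$ in Theorem~\ref{thm:sharp} is correct up to $\log^2n$, both in the threshold ($\log^{D+1}n$ against $\log^{D-1}n$) and in the exponent ($\log^Dn$ against $\log^{D-2}n$). The same construction shows that the exponent in Theorem~\ref{thm:forest} is tight up to a factor $O(\log n)$ (Remark~\ref{rem:forest}). Not counting NOT gates in the depth only strengthens Theorems \ref{thm:forest}--\ref{thm:sharp}; it is the convention under which the samplers of Theorem~\ref{thm:converse}, which negate only input variables, have depth $D$.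

Section~\ref{sec:toy} carries out the argument by hand for repetition samplers. Section~\ref{sec:core} proves the part that holds for every sampler. Section~\ref{sec:trees} brings in decision trees and restrictions and proves Theorems \ref{thm:forest} and~\ref{thm:simple}. Sections \ref{sec:multi} and~\ref{sec:sharp} prove Theorems \ref{thm:sharp} and \ref{thm:answer}(a), and Section~\ref{sec:converse} proves the converses.

\section{The argument for repetition samplers}\label{sec:toy}

For exact sampling by the simplest samplers, the bound $kd\le n$ has a short proof. Suppose each $F_i$ depends on at most one input bit and $F(\mathbf U_\ell)=Q$. At least $k$ input bits are relevant, since the image has $2^k$ points. Flipping a relevant bit $j$ flips all outputs that depend on it and so moves one codeword to another; hence at least $d$ outputs depend on $j$. These sets of outputs are disjoint, so $kd\le n$.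

This argument compares $F$ at two neighboring inputs and needs both values to be codewords. When $\eta$ is tiny, $F(x)\in Q$ holds only for rare $x$, and a neighbor of such an $x$ has no reason to map into $Q$: for the identity sampler and $d\ge2$ it never does. The remedy is to produce two nearby inputs in a symmetric way, as two independent points of a random small subcube. An event of probability $\alpha$ then holds for both points with probability at least $\alpha^2$, which is a loss we can afford.

\begin{example}\label{ex:toy}
Let $n=b\ell$ and let $F(x)=(x,x,\dots,x)$ consist of $b$ copies of $x\in\{0,1\}^\ell$. We claim that for every $(n,k,d)$ code $Q$,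
\[
\eta\le\max\bigl(2^{-k/2},\ 4e^{-kd/(8n)}\bigr).
\]

If $\ell\le k/2$, the sampler has too little randomness: its image has $2^\ell$ points, each contributing at most $2^{-k}$ to \eqref{eq:eta}, so $\eta\le2^{\ell-k}\le2^{-k/2}$.

Let $\ell>k/2$, and put $A=F^{-1}(Q)$ and $\alpha=\mu(A)\ge\eta$. Let $N\subseteq[\ell]$ contain each index independently with probability $q=d/(2n)$. Let $x$ be uniform and independent of $N$, and let $x'$ agree with $x$ outside $N$ and have fresh uniform bits on $N$. Only $b|N|$ output bits can differ between $F(x)$ and $F(x')$. Since $\mathbb E[b|N|]=b\ell q=d/2$, the event $E=\{b|N|<d\}$ has probability at least $\frac12$ by Markov's inequality, and it is independent of $x$; so $\Pr[x\in A,\,E]\ge\alpha/2$.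

Given $N$ and the bits of $x$ outside $N$, the points $x,x'$ are independent and uniform in one subcube. Let $X$ be the density of $A$ in that subcube, times the indicator of $E$. Then
\[
\Pr[x\in A,\ x'\in A,\ E]=\mathbb E[X^2]\ge(\mathbb EX)^2\ge\alpha^2/4 .
\]
On the event on the left, $F(x)$ and $F(x')$ are codewords at distance less than $d$, so they are equal, and $x=x'$ because $F$ is injective. For each value of $x$, each coordinate changes independently with probability $q/2$, so $\Pr[x\in A,\ x'=x]=\alpha(1-q/2)^\ell\le\alpha e^{-q\ell/2}$. Therefore $\alpha\le4e^{-q\ell/2}=4e^{-\ell d/(4n)}\le4e^{-kd/(8n)}$.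
\end{example}

The product $kd/n$ appears for a simple reason: the distance allows us to rerandomize a $d/n$ fraction of the inputs, at least $k/2$ inputs matter, and so about $kd/n$ relevant random bits must all happen to return to their old values. Three features of the example are special and have to be replaced.
\begin{enumerate}
\item All output strings had the same probability $2^{-\ell}$. In general the case distinction is made for each output string separately (Lemma~\ref{lem:light}).
\item $F$ was injective. In general a collision only says that $x$ and $x'$ lie in the same fiber of $F$, and we need to know that noise escapes from every set of small measure (Lemma~\ref{lem:sse}).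
\item The number of outputs that can move depended on $N$ alone. In general it depends on $x$ as well, and controlling it is the only place where the circuit enters (Sections \ref{sec:trees}--\ref{sec:sharp}).
\end{enumerate}

\section{Rerandomizing a sparse set of inputs}\label{sec:core}

In this section $F:\{0,1\}^\ell\to\{0,1\}^n$ is an arbitrary map and $Q$ is an $(n,k,d)$ code. Call a codeword $y\in Q$ \emph{light} if $\Pr[F(\mathbf U_\ell)=y]\le2^{-k/2}$ and \emph{heavy} otherwise, and let
\[
A=\{x\in\{0,1\}^\ell:\ F(x)\text{ is a light codeword}\}.
\]

\begin{lemma}\label{lem:light}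
$\eta\le\mu(A)+2^{-k/2}$.
\end{lemma}

\begin{proof}
Probabilities sum to at most $1$, so there are fewer than $2^{k/2}$ heavy codewords. Apply \eqref{eq:test} with $W$ the set of light codewords: the first term is $\mu(A)$ and the second is at most $2^{-k}2^{k/2}$.
\end{proof}

A \emph{$q$-random} subset of a finite set contains each element independently with probability $q$. Let $x$ be uniform in $\{0,1\}^\ell$, let $N$ be a $q$-random subset of $[\ell]$ independent of $x$, and let $x'$ be obtained from $x$ by replacing the bits in $N$ by fresh uniform bits. We need an upper bound on the probability that $x$ and $x'$ lie in the same small set. Recall the \emph{noise operator}: for $\theta\in[0,1]$ and $f:\{0,1\}^\ell\to\mathbb R$, let $T_\theta f(x)=\mathbb E f(x')$, where $x'$ is obtained from $x$ as above with $q=1-\theta$. With respect to $\langle f,g\rangle=\mathbb E_\mu[fg]$ the operator $T_\theta$ is self-adjoint, because the pair $(x,x')$ has the same distribution as $(x',x)$. Also $T_\theta T_\theta=T_{\theta^2}$, because a bit survives two rounds of rerandomization with probability $\theta^2$. With $\|f\|_a=(\mathbb E_\mu|f|^a)^{1/a}$, the \emph{Bonami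 hypercontractive inequality} states that
\begin{equation}\label{eq:bonami}
\|T_\theta f\|_2\le\|f\|_{1+\theta^2}\qquad(0\le\theta\le1),
\end{equation}
in every dimension $\ell$. This independence of the dimension is the reason why $\ell$ does not appear in our bounds.

\begin{lemma}[Noise escapes small sets]\label{lem:sse}
For $S\subseteq\{0,1\}^\ell$ and $0\le q\le1$, $\ \Pr[x\in S,\ x'\in S]\le\mu(S)^{1+q/2}$.
\end{lemma}

\begin{proof}
Let $\theta=\sqrt{1-q}$, so that $1+\theta^2=2-q$. By the two properties of $T_\theta$ and \eqref{eq:bonami},
\[
\Pr[x\in S,\ x'\in S]=\langle1_S,T_{\theta^2}1_S\rangle=\|T_\theta1_S\|_2^2\le\|1_S\|_{2-q}^2=\mu(S)^{2/(2-q)},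
\]
and $\frac2{2-q}=\frac1{1-q/2}\ge1+\frac q2$.
\end{proof}

Subcubes show that little is lost. We use, here and later, the inequality
\begin{equation}\label{eq:four}
1-p\ge4^{-p}\qquad(0\le p\le\tfrac12),
\end{equation}
which holds because $\log(1-p)$ is concave and equals $-2p$ at $p=0$ and $p=\frac12$. If $S$ fixes $a$ coordinates, then $\Pr[x\in S,\ x'\in S]=2^{-a}(1-q/2)^a\ge\mu(S)^{1+q}$.

Next we count the outputs that can move. For $N\subseteq[\ell]$ and $x\in\{0,1\}^\ell$ let $C(N,x)$ be the subcube of all $y$ with $y_j=x_j$ for every $j\notin N$, and let
\[
Z(N,x)=\#\{i\in[n]:\ F_i\text{ is not constant on }C(N,x)\}.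
\]
We count outputs that are nonconstant on the whole subcube, and not those that differ between $x$ and $x'$, because $Z$ is then a function of the subcube alone; the squaring step needs this.

\begin{lemma}[Collision lemma]\label{lem:core}
Let $x$ be uniform and let $N$ be a $q$-random subset of $[\ell]$ independent of $x$. Then
\[
\Pr[x\in A,\ Z(N,x)<d]\le2^{-kq/8}.
\]
\end{lemma}

\begin{proof}
Let $x'$ be as above and condition on $N$ and on the bits of $x$ outside $N$. This determines the subcube $C(N,x)=C(N,x')$ and the number $Z=Z(N,x)$, and $x,x'$ are independent and uniform in the subcube. Let $X$ be the conditional probability of the event $\{x\in A,\ Z<d\}$; it equals the density of $A$ in the subcube if $Z<d$ and $0$ otherwise. In both cases the conditional probability of $\{x\in A,\ x'\in A,\ Z<d\}$ is $X^2$, so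
\[
\Pr[x\in A,\ x'\in A,\ Z<d]=\mathbb E[X^2]\ge(\mathbb EX)^2=\Pr[x\in A,\ Z<d]^2 .
\]
On the event on the left, $F(x)$ and $F(x')$ are codewords that differ only in coordinates $i$ for which $F_i$ is nonconstant on the subcube, hence in fewer than $d$ coordinates. So $F(x)=F(x')=y$ for a light codeword $y$, and $x,x'$ both lie in $S_y=F^{-1}(y)$, a set of measure at most $2^{-k/2}$. By Lemma~\ref{lem:sse}, summing over light $y$,
\[
\Pr[x\in A,\ Z<d]^2\le\sum_y\mu(S_y)^{1+q/2}\le\bigl(2^{-k/2}\bigr)^{q/2}\sum_y\mu(S_y)\le2^{-kq/4}.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:core}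
The distance of $Q$ is used only to force $F(x)=F(x')$, and its size only through the threshold $2^{-k/2}$. Heavy codewords must be excluded: for the constant sampler $Z\equiv0$ and $F(x)\in Q$ always. The lemma is sharp up to the constant in the exponent. Let $F$ be an injective linear map from $\mathbb F_2^k$ onto a linear code $Q$. Then $A$ is everything, and flipping one input bit changes at least $d$ outputs, so $Z<d$ exactly when $N=\emptyset$; this has probability $(1-q)^k\ge2^{-2kq}$ for $q\le\frac12$. In this example $\eta=1$, so some restriction on $F$ is needed to go further.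
\end{remark}

\section{Decision trees and random restrictions}\label{sec:trees}

Lemma~\ref{lem:core} bounds the probability of $\{x\in A,\ Z<d\}$, and we want to bound the probability of $\{x\in A\}$. Since $A$ is a tiny set about which we know nothing, it does not suffice that $Z<d$ is likely on average: the inputs in $A$ could be exactly those where many outputs move. We need $\Pr_N[Z(N,x)<d]$ to be bounded below for all $x$, outside an event whose probability is as small as the bound we are after.

\subsection{Restrictions and the transfer principle}

A \emph{restriction} of a finite set $V$ of variables is a map $\rho:V\to\{0,1,*\}$; the variables in $\rho^{-1}(*)$ are \emph{free} and the others are \emph{fixed}. For a function $f$ of $V$, $f|_\rho$ is the function of the free variables obtained by substituting the fixed values, and a \emph{completion} of $\rho$ is a point of $\{0,1\}^V$ that agrees with $\rho$ on its fixed variables. If $\rho$ and $\lambda$ fix disjoint sets of variables, $\rho\lambda$ is the restriction that makes both assignments. We identify a leaf $\lambda$ of a decision tree with the assignment given by the queries and answers on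 the path to it. The random restriction $\rho\sim\mathcal R_p$ leaves each variable free independently with probability $p$ and otherwise fixes it to a uniform bit. If $\rho_1\sim\mathcal R_{p_1}$ and then $\rho_2\sim\mathcal R_{p_2}$ is applied to the free variables of $\rho_1$, then $\rho_1\rho_2\sim\mathcal R_{p_1p_2}$.

A \emph{literal} is a variable or its negation. A \emph{DNF of width $\le w$} is an OR of \emph{terms}, each an AND of at most $w$ literals; a \emph{CNF of width $\le w$} is an AND of \emph{clauses}, each an OR of at most $w$ literals. We use three facts about decision trees.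
\begin{itemize}
\item[(T1)] $\mathrm{DT}(f|_\rho)\le\mathrm{DT}(f)$: answer queries to fixed variables from $\rho$.
\item[(T2)] If a tree queries the set $R$ on input $x$, and $y$ agrees with $x$ on $R$, then $y$ follows the same path and reaches the same leaf.
\item[(T3)] If $\mathrm{DT}(f)\le s$, then $f$ is a DNF of width $\le s$ (one term for each leaf labeled $1$) and a CNF of width $\le s$ (one clause excluding each leaf labeled $0$). Hence an OR of such functions is a DNF, and an AND of such functions is a CNF, of width $\le s$.
\end{itemize}

A random restriction turns the outputs of a shallow circuit into shallow decision trees on the free set $J$. Rerandomizing all of $J$ could still move all $n$ outputs, so we rerandomize only a sparse random subset of $J$. Fix $p_0,p\in(0,1]$ and consider the following experiment.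
\begin{quote}
Choose $x\in\{0,1\}^\ell$ uniformly; independently of $x$, choose a $p_0$-random subset $J$ of $[\ell]$ and then a $p$-random subset $N$ of $J$. Let $\rho$ be the restriction that leaves $J$ free and agrees with $x$ elsewhere.
\end{quote}
Then $\rho\sim\mathcal R_{p_0}$, the point $x$ is a completion of $\rho$, the pair $(J,x)$ determines $\rho$, and given $(J,x)$ the set $N$ is still a $p$-random subset of $J$. Overall $N$ is a $pp_0$-random subset of $[\ell]$ independent of $x$, as Lemma~\ref{lem:core} requires.

\begin{proposition}[Transfer principle]\label{prop:transfer}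
Let $\mathcal G$ be a set of restrictions and $\beta\ge0$, $\gamma>0$. Suppose that $\Pr[\rho\notin\mathcal G]\le\beta$, and that $\Pr[Z(N,x)<d\mid J,x]\ge\gamma$ whenever $\rho\in\mathcal G$. Then
\[
\eta\le2^{-k/2}+\beta+\gamma^{-1}\,2^{-kpp_0/8}.
\]
\end{proposition}

\begin{proof}
The event $\{x\in A,\ \rho\in\mathcal G\}$ is determined by $(J,x)$, so by hypothesis and Lemma~\ref{lem:core},
\[
\gamma\Pr[x\in A,\ \rho\in\mathcal G]\le\Pr[x\in A,\ \rho\in\mathcal G,\ Z<d]\le2^{-kpp_0/8}.
\]
Hence $\mu(A)\le\beta+\gamma^{-1}2^{-kpp_0/8}$, and Lemma~\ref{lem:light} finishes the proof.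
\end{proof}

The lower bound $\gamma$ will always come from the next lemma: an output cannot move unless $N$ touches one of the few variables that certify its value. The lemma allows a set $P$ of certifying variables shared by all outputs. In this section $P=\emptyset$; Section~\ref{sec:sharp} uses a large $P$.

\begin{lemma}[Few outputs move]\label{lem:move}
Let $s\ge1$ and $p=d/(2ns)$. Fix $J\subseteq[\ell]$, $x\in\{0,1\}^\ell$, and sets $P\subseteq J$ and $R_1,\dots,R_n\subseteq J\setminus P$ with $|R_i|\le s$. Suppose that $F_i(y)=F_i(x)$ whenever $y\in C(J,x)$ agrees with $x$ on $P\cup R_i$. If $N$ is a $p$-random subset of $J$, then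
\[
\Pr[Z(N,x)<d]\ge\tfrac12(1-p)^{|P|}.
\]
\end{lemma}

\begin{proof}
Note that $p\le\frac12$. If $N$ is disjoint from $P$ and from $R_i$, every $y\in C(N,x)$ lies in $C(J,x)$ and agrees with $x$ on $P\cup R_i$, so $F_i$ is constant on $C(N,x)$. Thus on the event $N\cap P=\emptyset$ we have $Z\le Y:=\#\{i:N\cap R_i\ne\emptyset\}$. Now $\mathbb EY\le\sum_ip|R_i|\le pns=d/2$, so $\Pr[Y<d]\ge\frac12$ by Markov's inequality. Since the $R_i$ are disjoint from $P$, the variable $Y$ is independent of the event $N\cap P=\emptyset$, which has probability $(1-p)^{|P|}$.
\end{proof}

Suppose $\mathrm{DT}(F_i|_\rho)\le s$ for all $i$, and let $x$ be a completion of $\rho$. Let $R_i\subseteq J$ be the set queried on $x$ by a tree of depth $\le s$ for $F_i|_\rho$. The points of $C(J,x)$ are the completions of $\rho$, so (T2) gives the hypothesis of Lemma~\ref{lem:move} with $P=\emptyset$. Therefore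
\begin{equation}\label{eq:half}
\mathrm{DT}(F_i|_\rho)\le s\ \text{ for all }i\quad\Longrightarrow\quad\Pr[Z(N,x)<d\mid J,x]\ge\tfrac12\qquad\Bigl(p=\frac d{2ns}\Bigr).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:forest}]
Take $p_0=1$, so that $J=[\ell]$ and $\rho$ fixes nothing, and $p=d/(2ns)$. By \eqref{eq:half}, Proposition~\ref{prop:transfer} applies with $\beta=0$ and $\gamma=\frac12$, and $kpp_0/8=kd/(16ns)$.
\end{proof}

\subsection{Circuits by the switching lemma}

We first put the circuit in \emph{normal form}. For each AND/OR gate $g$ create two gates, computing $g$ and $\neg g$; by De Morgan's laws the second is the gate of the opposite type applied to the negations of the inputs of $g$. All NOT gates can then be removed except those on input variables. A circuit of depth $\le D$ and size $\le n^c$ becomes a circuit with $M\le2n^c$ AND/OR gates over literals and constants, of depth $\le D$, in which each output is a gate, a literal or a constant. The \emph{level} of a gate is the largest number of gates on a path from the inputs up to and including it. Levels lie in $[D]$, and the inputs of a gate of level $i$ are literals, constants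 and gates of level less than $i$. We identify a gate with the function it computes.

\begin{lemma}[H{\aa}stad's switching lemma; see {\cite[\S4.4]{OD}}]\label{lem:hastad}
If $f$ is a DNF or a CNF of width $\le w$ and $\rho\sim\mathcal R_p$, then $\Pr[\mathrm{DT}(f|_\rho)\ge s]\le(5pw)^s$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
Let $p_1=\frac1{10}$ and $p_i=\frac1{10s}$ for $2\le i\le D$. In stage $i=1,\dots,D$ apply $\rho_i\sim\mathcal R_{p_i}$ to the variables left free by $\rho_1\cdots\rho_{i-1}$. The composition is $\rho\sim\mathcal R_{p_0}$ with $p_0=10^{-D}s^{-(D-1)}$. Let $E_i$ be the event that every gate $g$ of level $\le i$ has $\mathrm{DT}(g|_{\rho_1\cdots\rho_i})\le s$; the event $E_0$ is certain.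

Fix $\rho_1,\dots,\rho_{i-1}$ for which $E_{i-1}$ holds, and let $g$ be a gate of level $i$. If $i=1$, then $g$ is an AND or OR of literals and constants, that is, a CNF or DNF of width $w_1=1$. If $i\ge2$, then $g|_{\rho_1\cdots\rho_{i-1}}$ is an AND or OR of functions of decision tree depth $\le s$, hence by (T3) a CNF or DNF of width $\le w_i=s$. In both cases $5p_iw_i=\frac12$, so by Lemma~\ref{lem:hastad} the depth of $g$ after stage $i$ exceeds $s$ with probability at most $2^{-s}$. Gates of lower level keep depth $\le s$ by (T1). Each gate is charged once, at its own level, so $E_D$ fails with probability at most $M2^{-s}\le2n^c2^{-s}$.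

Let $\mathcal G$ be the set of $\rho$ with $\mathrm{DT}(F_i|_\rho)\le s$ for all $i$. Literals and constants have depth at most $1\le s$, so $E_D$ implies $\rho\in\mathcal G$. By \eqref{eq:half}, Proposition~\ref{prop:transfer} applies with $p=d/(2ns)$, $\beta=2n^c2^{-s}$, $\gamma=\frac12$, and $kpp_0/8=kd/(16\cdot10^Dns^D)$.

Now let $kd\ge n^{1+\varepsilon}$. Since $d\le n$ we have $k\ge n^\varepsilon$. Put $a=\varepsilon/(D+1)$ and $s=\lceil n^a\rceil\le2n^a$. Then $kd/(ns^D)\ge n^{\varepsilon-Da}/2^D=n^a/2^D$, and
\[
\eta\le2^{-n^\varepsilon/2}+2n^c2^{-n^a}+2\cdot2^{-n^a/(16\cdot20^D)} .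
\]
For fixed $\delta<a$ this is at most $2^{-n^\delta}$ for all $n\ge n_0(D,c,\varepsilon,\delta)$, uniformly in $Q$, $F$ and $\ell$.
\end{proof}

\section{A common decision tree for all gates}\label{sec:multi}

In Theorem~\ref{thm:simple} the parameter $s$ plays two roles. The failure probability $\beta\approx2^{-s}$ asks for large $s$, while the noise rate $pp_0\approx d/(ns^D)$ asks for small $s$; balancing them gives $s^{D+1}\approx kd/n$. We would like to take $s=O(\log n)$ and still have an exponentially small $\beta$. With the same set $\mathcal G$ this is impossible: if some output is the OR of $s+1$ variables, all of them stay free with probability $p_0^{s+1}$, and for $s=O(\log n)$ and $p_0=s^{-O(D)}$ this is only $2^{-O_D(\log n\log\log n)}$.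

We therefore enlarge $\mathcal G$. A restriction will be accepted if the outputs become shallow after a further set of at most about $t$ variables, \emph{the same for all outputs}, has been queried adaptively. The failure probability then decays like $2^{-t}$, with $t$ free of $s$, and Lemma~\ref{lem:move} tells us the price: $N$ must avoid the common queries. The following is a form of the multi-switching lemma of H{\aa}stad \cite{Has} and Impagliazzo, Matthews and Paturi \cite{IMP}; we include a proof.

\begin{lemma}[Multi-switching lemma]\label{lem:multi}
Let $f_1,\dots,f_M$ be DNFs or CNFs of width $\le w$ on a finite set of variables. Let $s,u\ge1$ be integers, $t=us$, $p\le\frac12$, $64pw\le\frac12$, and $\rho\sim\mathcal R_p$. With probability at least $1-2M^u(64pw)^t$ there is a decision tree $\mathcal T$ of depth $\le t$ on the free variables of $\rho$ such that $\mathrm{DT}(f_i|_{\rho\lambda})\le s$ for every leaf $\lambda$ of $\mathcal T$ and every $i$.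
\end{lemma}

The number of functions enters as $M^{t/s}$: the tree works in rounds, each devoted to one function and making at least $s$ queries, and the name of a function is paid for once per round. For $s\ge\log M$ this costs at most one bit per query.

\begin{proof}
Negation does not change decision tree depth and turns a CNF into a DNF, so we assume that all $f_i$ are DNFs. We delete terms containing a variable and its negation, remove repeated literals, and fix an order of the terms of each $f_i$, of the variables, and of the paths in any tree. A restriction \emph{falsifies} a term if it makes one of its literals false and \emph{satisfies} it if it makes all of them true.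

\emph{Step 1: canonical trees.} For a DNF $f$ and a restriction $\rho$, the canonical tree of $f|_\rho$ acts as follows. Take the first term not falsified by the current restriction. If there is none, output $0$; if it is satisfied, output $1$. Otherwise query \emph{all} free variables of the term, in order (we call them a \emph{block}), extend the restriction by the answers, and repeat. Each block fixes at least one variable, so the process ends, and the output is correct. Every root-to-leaf path is a sequence of complete blocks.

\emph{Step 2: the common tree.} Put $\rho^{(0)}=\rho$. In round $j=1,2,\dots$, let $i_j$ be the first index with $\mathrm{DT}(f_{i_j}|_{\rho^{(j-1)}})>s$; if there is none, stop. The canonical tree of $f_{i_j}|_{\rho^{(j-1)}}$ has a path with more than $s$ queries. Take the first such path and its shortest prefix that consists of complete blocks and has at least $s$ queries. Let $S_{j,1},\dots,S_{j,b_j}$ be these blocks, $g_{j,1},\dots,g_{j,b_j}$ the terms they come from, $\pi_{j,a}$ the answers on $S_{j,a}$ along the path, $P_j=S_{j,1}\cup\dots\cup S_{j,b_j}$ and $\pi_j=\pi_{j,1}\cdots\pi_{j,b_j}$. The tree $\mathcal T$ queries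 all of $P_j$ and receives answers $\alpha_j$, which need not equal $\pi_j$; set $\rho^{(j)}=\rho^{(j-1)}\alpha_j$. At a leaf all $f_i$ have depth $\le s$. If every branch of $\mathcal T$ makes fewer than $t$ queries, $\mathcal T$ is as required. Otherwise call $\rho$ \emph{bad}. We bound the probability of bad $\rho$ by mapping each of them, with a short advice string and injectively, to a much more likely restriction.

\emph{Step 3: encoding.} For a bad $\rho$ take the first branch with at least $t$ queries and cut it after the first round at which the total number $t'$ of queries is at least $t$. Each round makes at least $s$ queries, so the number $u'$ of rounds is at most $u$. The blocks $S_{j,a}$ are pairwise disjoint and free under $\rho$, since a block contains only variables not fixed before. Let $\sigma_{j,a}$ be the assignment to $S_{j,a}$ that makes the corresponding literals of $g_{j,a}$ true, and let $\sigma$ be the union of all $\sigma_{j,a}$; it fixes $t'$ variables. Map $\rho$ to the pair $(\rho\sigma,\text{advice})$, where the advice consists of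
\begin{itemize}
\item the indices $(i_1,\dots,i_{u'})$, padded with $1$'s to an element of $[M]^u$;
\item for each of the $t'$ queried variables, in the order of rounds, blocks and variables: its position in its term (at most $w$ choices) and four bits, namely whether it is last in its block, whether it is last in its round, its value under $\pi_j$, and its value under $\alpha_j$.
\end{itemize}
For given $t'$ there are at most $M^u(16w)^{t'}$ advice strings.

\emph{Step 4: decoding.} We show that $\rho\sigma$ and the advice determine $\rho$. The decoder processes the blocks in order, and we claim that just before block $(j,a)$ it can hold the restriction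
\[
\rho'=\rho''\,\sigma_{j,a}\,\sigma_{j,a+1}\cdots\sigma_{j,b_j}\,\sigma_{j+1,1}\cdots\sigma_{u',b_{u'}},\qquad \rho''=\rho\,\alpha_1\cdots\alpha_{j-1}\,\pi_{j,1}\cdots\pi_{j,a-1},
\]
and know all earlier blocks. For $(j,a)=(1,1)$ this is $\rho\sigma$. By construction $g_{j,a}$ is the first term of $f_{i_j}$ not falsified by $\rho''$, and $S_{j,a}$ is the set of all its variables that are free under $\rho''$. The earlier terms are falsified by $\rho''$, hence by its extension $\rho'$. The literals of $g_{j,a}$ fixed by $\rho''$ are true and the others are made true by $\sigma_{j,a}$, so $\rho'$ satisfies $g_{j,a}$. Thus $g_{j,a}$ is the first term of $f_{i_j}$ not falsified by $\rho'$, and the decoder, who knows $i_j$, finds it. It reads positions from the advice up to the next ``last in block'' mark, which gives $S_{j,a}$ and $\pi_{j,a}$, and overwrites $\sigma_{j,a}$ by $\pi_{j,a}$. If the variable also carries the mark ``last in round'', it overwrites $\pi_j$ by $\alpha_j$ on $P_j$. This is the restriction claimed for the next block. At the end all $P_j$ are known, and freeing them in $\rho\sigma$ gives $\rho$.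

\emph{Step 5: counting.} A restriction with $a$ free and $a'$ fixed variables has probability $p^a\bigl(\frac{1-p}2\bigr)^{a'}$, so
\[
\Pr[\rho]=\Bigl(\frac{2p}{1-p}\Bigr)^{t'}\Pr[\rho\sigma]\le(4p)^{t'}\Pr[\rho\sigma].
\]
For a fixed advice string the map $\rho\mapsto\rho\sigma$ is injective, so the bad $\rho$ with this advice have total probability at most $(4p)^{t'}$. Summing over advice strings and using $64pw\le\frac12$,
\[
\Pr[\rho\text{ bad}]\le\sum_{t'\ge t}M^u(16w)^{t'}(4p)^{t'}\le2M^u(64pw)^t.\qedhere
\]
\end{proof}

\begin{remark}
Two choices in the proof deserve comment. The advice records both $\pi$ and $\alpha$ because within a round the terms are determined by the long canonical path, while the next round is determined by the answers that $\mathcal T$ received. And blocks are never cut. Take $f=(x_1\wedge x_2)\vee(\neg x_2\wedge x_3)$ with all variables free. Along the answers $x_1=x_2=0$ the blocks are $\{x_1,x_2\}$ and $\{x_3\}$, and $\sigma=(1,1,1)$; the decoder sees the first term satisfied, overwrites to get $(0,0,1)$, and sees the second. Had we left the first term after the answer $x_1=0$, the blocks would be $\{x_1\}$ and $\{x_2,x_3\}$,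 and $\sigma=(1,0,1)$ would falsify the first term and mislead the decoder. Complete blocks make a round overshoot $s$, which is why $t'$ is summed over.
\end{remark}

We now apply the lemma level by level. The new difficulty is that after the first stage the gates of the next level are narrow DNFs or CNFs only at the leaves of the common tree, with a different representation at each leaf. We take a union bound over the leaves, whose number grows by a factor $2^t$ per stage, and compensate by halving the constant in the restriction probability at each stage.

\begin{lemma}\label{lem:levels}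
Let $F$ be computed by a circuit in normal form with $M$ gates and depth $\le D$. Let $s,u\ge1$ be integers with $2^s\ge M$, let $t=us$ and $p_0=2^{-D(D+15)/2}s^{-(D-1)}$. For $\rho\sim\mathcal R_{p_0}$, with probability at least $1-2D\,2^{-t}$ there is a decision tree $\mathcal T$ of depth $\le Dt$ on the free variables of $\rho$ such that $\mathrm{DT}(F_i|_{\rho\lambda})\le s$ for every leaf $\lambda$ of $\mathcal T$ and every $i\in[n]$.
\end{lemma}

\begin{proof}
Let $w_1=1$, $w_i=s$ for $i\ge2$, and $p_i=2^{-(i+7)}/w_i$. In stage $i=1,\dots,D$ apply $\rho_i\sim\mathcal R_{p_i}$ to the free variables of $\rho_{<i}:=\rho_1\cdots\rho_{i-1}$. Since $\sum_{i=1}^D(i+7)=D(D+15)/2$, the composition has distribution $\mathcal R_{p_0}$. Let $E_i$ be the event that there is a tree $\mathcal T_i$ of depth $\le it$ on the free variables of $\rho_{<i}\rho_i$ such that every gate $g$ of level $\le i$ has $\mathrm{DT}(g|_{\rho_{<i}\rho_i\lambda})\le s$ at every leaf $\lambda$. The event $E_0$ holds with the one-node tree, and $E_D$ implies the conclusion because each output is a gate, a literal or a constant. It suffices to show that $E_i$ fails with probability at most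 $2\cdot2^{-t}$ given any $\rho_{<i}$ for which $E_{i-1}$ holds.

Fix such $\rho_{<i}$ and a tree $\mathcal T_{i-1}$, which has at most $2^{(i-1)t}$ leaves. For a leaf $\lambda$ let $V_\lambda$ be the set of free variables of $\rho_{<i}\lambda$, and let $\rho_i^\lambda$ be the part of $\rho_i$ on $V_\lambda$; it has distribution $\mathcal R_{p_i}$. As in the proof of Theorem~\ref{thm:simple}, the functions $g|_{\rho_{<i}\lambda}$, for $g$ of level $i$, are at most $M$ DNFs or CNFs of width $\le w_i$ on $V_\lambda$. We have $64p_iw_i=2^{-(i+1)}\le\frac14$ and $M^u\le2^{su}=2^t$. By Lemma~\ref{lem:multi} and a union bound over leaves, except with probability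
\[
2^{(i-1)t}\cdot2\cdot2^t\cdot2^{-(i+1)t}=2\cdot2^{-t},
\]
every leaf $\lambda$ has a tree $\mathcal T^\lambda$ of depth $\le t$ on the free variables of $\rho_i^\lambda$, at each leaf $\lambda'$ of which all gates of level $i$ have depth $\le s$ under $\rho_{<i}\lambda\rho_i^\lambda\lambda'$.

In that case let $\mathcal T_i$ run $\mathcal T_{i-1}$, answering from $\rho_i$, without a query, whenever the variable is fixed by $\rho_i$. It reaches a leaf $\lambda$ of $\mathcal T_{i-1}$ that does not conflict with $\rho_i$, and then runs $\mathcal T^\lambda$ to a leaf $\lambda'$. The depth is at most $(i-1)t+t$. The assignment made by $\rho_{<i}\rho_i$ together with all queries of $\mathcal T_i$ on this path is exactly $\rho_{<i}\lambda\rho_i^\lambda\lambda'$. Under it gates of level $i$ have depth $\le s$, and so do gates of lower level, by (T1), because it extends $\rho_{<i}\lambda$.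
\end{proof}

\section{Proof of the sharp bound}\label{sec:sharp}

Let $K=kpp_0/8$ be the exponent in Proposition~\ref{prop:transfer}. Lemma~\ref{lem:levels} gives $\beta\approx2^{-t}$, and Lemma~\ref{lem:move} gives $\gamma\approx(1-p)^{Dt}$. Since $p\le1/(2s)$, taking $s\ge2D$ makes $\gamma^{-1}$ at most about $2^{t/2}$. The bound is then about $2^{-t}+2^{t/2-K}$, and $t\approx K$ makes both terms at most about $2^{-K/2}$. The only other constraint on $s$ is $2^s\ge M$, so $s$ is logarithmic.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Put the circuit in normal form, with $M\le2n^c$ gates. Let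
\[
s=\max\bigl(2D,\lceil\log(2n^c)\rceil\bigr),\qquad p_0=2^{-D(D+15)/2}s^{-(D-1)},\qquad p=\frac d{2ns},
\]
\[
K=\frac{kpp_0}8=2^{-D(D+15)/2-4}\,\frac{kd}{ns^D}.
\]
Then $M\le2^s\le\max(2^{2D},4n^c)\le2^{2D+2}n^c$. We claim that
\begin{equation}\label{eq:star}
\eta\le2^{-k/2}+D\,2^{2D+3}n^c\,2^{-K}+2\cdot2^{-K/2}.
\end{equation}
If $K<s$, the middle term exceeds $D\,2^{2D+3}n^c2^{-s}\ge2D$ and there is nothing to prove. So let $K\ge s$ and $t=s\lfloor K/s\rfloor$, a positive multiple of $s$ with $K-s<t\le K$.

Let $\mathcal G$ be the set of restrictions for which the tree $\mathcal T$ of Lemma~\ref{lem:levels} exists, so that we may take $\beta=2D\,2^{-t}$. Let $\rho\in\mathcal G$ have free set $J$ and let $x$ be a completion. Let $P\subseteq J$ be the set queried by $\mathcal T$ on $x$, so $|P|\le Dt$, and let $\lambda$ be the leaf reached. Let $R_i\subseteq J\setminus P$ be the set queried on $x$ by a tree of depth $\le s$ for $F_i|_{\rho\lambda}$. If $y\in C(J,x)$ agrees with $x$ on $P\cup R_i$, then $y$ is a completion of $\rho\lambda$, and $F_i(y)=F_i(x)$ by (T2). By Lemma~\ref{lem:move}, inequality \eqref{eq:four}, $2p=d/(ns)\le1/s$ and $s\ge2D$,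
\[
\Pr[Z<d\mid J,x]\ge\tfrac12(1-p)^{Dt}\ge\tfrac12\,2^{-2pDt}\ge\tfrac12\,2^{-Dt/s}\ge\tfrac12\,2^{-t/2}=:\gamma .
\]
Proposition~\ref{prop:transfer} gives $\eta\le2^{-k/2}+2D\,2^{-t}+2\cdot2^{t/2-K}$. Here $2D\,2^{-t}\le2D\,2^s2^{-K}\le D\,2^{2D+3}n^c2^{-K}$ and $2^{t/2-K}\le2^{-K/2}$, which proves \eqref{eq:star}.

Since $K\le k$ and $D\le2^{D-1}$, \eqref{eq:star} implies $\eta\le(3+2^{3D+2}n^c)2^{-K/2}\le2^{3D+4}n^c\,2^{-K/2}$. Finally $s\le2D+c\log n+2\le(2D+c+2)\log n$ because $\log n\ge1$, and so $K/2\ge\kappa\,kd/(n\log^Dn)$.

If $kd\ge Cn\log^{D+1}n$ with $C=(3D+5+c)/\kappa$, the logarithm of the bound is at most $3D+4+c\log n-(3D+5+c)\log n\le-\log n<0$.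
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}(a)]
If $kd\ge n^{1+\varepsilon}$, Theorem~\ref{thm:sharp} gives $\eta\le2^{-n^\delta}$ as soon as $\kappa n^\varepsilon/\log^Dn\ge n^\delta+c\log n+3D+4$. For fixed $\delta<\varepsilon$ this holds for all $n\ge n_0(D,c,\varepsilon,\delta)$.
\end{proof}

\section{Samplers with large overlap}\label{sec:converse}

All codes in this section are linear subspaces of $\mathbb F_2^n$, so the minimum distance is the least weight $|y|$ (number of ones) of a nonzero codeword, and $k$ is the dimension. We use primitive binary BCH codes \cite{MS}: for $m=2^h-1$ and $2\tau+1\le m$ there is a linear code $\mathcal B\subseteq\mathbb F_2^m$ of codimension at most $\tau h$ and minimum distance at least $2\tau+1$. For $\tau=0$ we take $\mathcal B=\mathbb F_2^m$.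

\begin{proof}[Proof of Theorem~\ref{thm:answer}(b)]
Let $0<\varepsilon<1$ and $\delta>\varepsilon$. Let $n=m=2^h-1$, $\tau=\lceil n^\varepsilon\rceil$, $Q=\mathcal B$, and let $F$ be the identity on $\{0,1\}^n$. Then $\tau h=O(n^\varepsilon\log n)$, so for large $n$ we have $2\tau+1\le n$, $\tau h\le n/2$ and $\tau h<n^\delta$. Hence $k\ge n/2$ and $kd\ge\frac n2(2\tau+1)\ge n^{1+\varepsilon}$, while $\eta=2^{k-n}\ge2^{-\tau h}>2^{-n^\delta}$. This happens for infinitely many $n$.
\end{proof}

To use the power of the sampler, we improve on repetition. Repeating each bit $b$ times multiplies the distance by $b$ but the length too, so $kd/n$ does not change. Let instead each output be the parity of $v$ random inputs, with $n=64m$ outputs and $m$ inputs. Each input now feeds about $64v$ outputs, so one expects weights to be multiplied by order $v$ while the length grows by a constant factor; this multiplies $kd/n$ by order $v$. Applying such a map to a uniform input and taking as code the image of a BCH code combines this gain with that of the identity sampler.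

\begin{lemma}\label{lem:sparse}
Let $m=2^h-1\ge3$, $n=64m$, let $v\ge h$ be odd, let $r=2\tau+1\le m/(2v)$, and let $\mathcal B$ be as above. There is an $n\times m$ matrix $G$ over $\mathbb F_2$, each row of which has an odd number of ones, at most $v$, such that $Q=G(\mathcal B)$ is an $(n,k,d)$ code with
\[
k\ge\tfrac34m,\qquad d\ge16rv,\qquad\frac{kd}n\ge\tfrac3{16}rv,
\]
and the sampler $F(x)=Gx$ on $\{0,1\}^m$ has $\eta\ge2^{-\tau h}\ge2^{-3(kd/n)(\log n)/v}$.
\end{lemma}

\begin{proof}
Choose the rows independently, each as the sum of $v$ independent uniformly random unit vectors of $\mathbb F_2^m$; such a sum has odd weight at most $v$. Fix $x$ of weight $j\ge1$. Each bit of $Gx$ is the parity of $v$ independent bits, each equal to $1$ with probability $j/m$. The expectation of $(-1)^{\text{parity}}$ is $(1-2j/m)^v$, so the bit is $1$ with probability $\frac12\bigl(1-(1-2j/m)^v\bigr)$. We claim that this is at least $\frac14\min(z,1)$, where $z=2jv/m$. If $j\le m/2$, then $(1-2j/m)^v\le e^{-z}$, and $1-e^{-z}\ge\frac12\min(z,1)$ because $1-e^{-z}$ is concave and increasing, vanishes at $0$, and exceeds $\frac12$ at $z=1$. If $j>m/2$, then $(1-2j/m)^v<0$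 because $v$ is odd, and the probability exceeds $\frac12$.

So $|Gx|$ is a sum of $64m$ independent bits with mean at least $\nu_j:=16m\min(z,1)=\min(32jv,16m)$. The Chernoff bound states that a sum $X$ of independent bits satisfies $\Pr[X\le\mathbb EX/2]\le e^{-\mathbb EX/8}$; hence $\Pr[|Gx|\le\nu_j/2]\le e^{-\nu_j/8}$, which is $e^{-4jv}$ for $j\le m/(2v)$ and $e^{-2m}$ for larger $j$. There are at most $m^j$ vectors of weight $j$ and $2^m$ vectors in all, and $e^{v}\ge m$ because $v\ge h\ge\ln m$. The probability that some $x\ne0$ has $|Gx|\le\nu_{|x|}/2$ is therefore at most
\[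
\sum_{j\ge1}m^je^{-4jv}+2^me^{-2m}\le\sum_{j\ge1}m^{-3j}+(2/e^2)^m\le\frac1{26}+\Bigl(\frac13\Bigr)^3<1 .
\]
Fix $G$ with $|Gx|>\min(16|x|v,8m)$ for all $x\ne0$.

Then $G$ is injective, so $k=\dim\mathcal B\ge m-\tau h$. From $\tau\le r/2$, $r\le m/(2v)$ and $h\le v$ we get $\tau h\le m/4$, so $k\ge\frac34m$. A nonzero $x\in\mathcal B$ has $|x|\ge r$, and $16rv\le8m$, so $d\ge16rv$. Hence
\begin{equation}\label{eq:rate}
\frac{kd}n\ge\frac{3m/4}{64m}\,d=\frac3{256}\,d\ge\frac3{16}\,rv .
\end{equation}
By injectivity each codeword is output with probability $2^{-m}\le2^{-k}$, so $\eta=2^{k-m}\ge2^{-\tau h}$. Finally, by \eqref{eq:rate} and $2^h=m+1\le n$,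
\[
\tau h\le\frac{rh}2\le\frac83\cdot\frac{kd}n\cdot\frac hv\le3\,\frac{kd}n\cdot\frac{\log n}v.\qedhere
\]
\end{proof}

The parity of $v$ matters: for even $v$ every row has even weight and $G$ maps the all-ones vector to $0$. The condition $v\ge h$ is what lets the tail bound $e^{-4jv}$ beat the $m^j$ vectors of weight $j$.

\begin{remark}[Tightness of Theorem~\ref{thm:forest}]\label{rem:forest}
Take $v=s\ge h$ odd and any odd $r\le m/(2s)$ in Lemma~\ref{lem:sparse}. Each output depends on at most $s$ inputs and so has decision tree depth at most $s$, and $\eta\ge2^{-3\log n\cdot kd/(ns)}$. Theorem~\ref{thm:forest} gives $\eta\le3\cdot2^{-kd/(16ns)}$, because $kd/(16ns)\le k/2$. The exponents differ by a factor $O(\log n)$.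
\end{remark}

It remains to see how large $v$ can be for a circuit of depth $D$ and polynomial size.

\begin{lemma}\label{lem:parity}
Let $D,L\ge2$. The parity of any nonempty set of at most $L^{D-1}$ variables is computed by a circuit of depth $D$ with at most $2L^{D-2}(2^L+2)$ AND/OR gates over literals.
\end{lemma}

\begin{proof}
Split the variables into groups of at most $L$, using as few groups as possible, and take the XOR of each group; these XORs form layer $1$. Repeat with the XORs of layer $1$ to get layer $2$, and so on up to layer $D-1$, allowing groups of size one. Layer $j$ has at most $L^{D-1-j}$ nodes, so layer $D-1$ is a single node computing the parity, and there are at most $\sum_{j=0}^{D-2}L^j\le2L^{D-2}$ nodes. An XOR of $a\le L$ bits, and also its negation, is a DNF with $2^{a-1}$ terms (one for each input where it is $1$) and a CNF with $2^{a-1}$ clauses (one for each input where it is $0$). Compute every node and its negation, by DNFs in odd layers and by CNFs in even layers; the negated inputs needed in a layer are available from the layer below. This uses at most $2(2^{L-1}+1)$ gates per node. The top gates of layer $j$ and the bottom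 gates of layer $j+1$ have the same type: OR if $j$ is odd, AND if $j$ is even. Replace each wire from a top gate $g$ of layer $j$ to a bottom gate $g'$ of layer $j+1$ by wires from the inputs of $g$ to $g'$, and delete $g$. The function is unchanged, and the depth is $2$ for the first layer plus $1$ for each of the other $D-2$ layers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $m=2^h-1$, $n=64m$, $L=\lfloor\log n\rfloor$, and let $v$ be the largest odd integer at most $L^{D-1}$. Since $m\ge2^{h-1}$ we have $L\ge h+5$, so $v\ge L^{D-1}-1\ge L-1\ge h$. Also $v\ge\frac12L^{D-1}\ge\frac12\bigl(\frac12\log n\bigr)^{D-1}=2^{-D}\log^{D-1}n$. Let $r=2\tau+1\le m/(2v)=n/(128v)$; for large $n$ this range contains $r=1$, because $v\le\log^{D-1}n$. Take $G$, $Q$, $F$ from Lemma~\ref{lem:sparse}. Each output is the parity of a nonempty set of at most $L^{D-1}$ inputs. By Lemma~\ref{lem:parity} and $2^L+2\le2n$, the sampler has depth $D$ and, counting $m$ NOT gates for the inputs, size at most $4n^2L^{D-2}+m\le n^3$ for large $n$. Lemma~\ref{lem:sparse} gives $kd\ge\frac3{16}rvn$, and its bound on $\eta$ gives the stated one because $(\log n)/v\le2^D/\log^{D-2}n$.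

(i) For $r=1$ we have $\tau=0$, so $\eta=1$, and $kd\ge\frac3{16}vn\ge\frac3{16}2^{-D}n\log^{D-1}n$.

(ii) The largest odd $r\le m/(2v)$ exceeds $m/(2v)-2$, so $kd/n\ge\frac3{16}(m/2-2v)=\Omega(n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}(c)]
Let $D\ge3$, $c\ge3$, $0<\varepsilon<1$, and let $n,m,h,L,v$ be as in the last proof. Now $v\ge L^2-1$ and $h\le L$, so $h/v\to0$ as $n\to\infty$. Let $r=2\tau+1$ be the least odd integer with $\frac3{16}rv\ge n^\varepsilon$, so $r\le\frac{16}3n^\varepsilon/v+2$. The condition $r\le m/(2v)$ follows from $\frac{16}3n^\varepsilon+2v\le n/128$, which holds for large $n$. The resulting sampler has depth $D$ and size at most $n^3\le n^c$, the code has $kd\ge n^{1+\varepsilon}$, and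
\[
\tau h\le\frac{rh}2\le\frac83\,n^\varepsilon\,\frac hv+h<n^\varepsilon
\]
for large $n$. Hence $\eta\ge2^{-\tau h}>2^{-n^\varepsilon}$ for infinitely many $n$.
\end{proof}

\begin{remark}
The two factors of $\log n$ between Theorems \ref{thm:sharp} and~\ref{thm:converse} can be located. The exponent in Theorem~\ref{thm:sharp} is, up to constants, that of Theorem~\ref{thm:forest} with $s=\log^Dn$, whereas the samplers above are forests of depth at most $\log^{D-1}n$; this is the first factor. The second is, for the exponent, the factor $h$ in the codimension $\tau h$ of the BCH code and, for the threshold, the prefactor $n^c$ in Theorem~\ref{thm:sharp}. For $D=2$ the ratio $h/v$ does not tend to $0$, which is where the proof of Theorem~\ref{thm:answer}(c) uses $D\ge3$.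
\end{remark}

\begin{thebibliography}{9}

\bibitem{BIL} Beck, Impagliazzo and Lovett, FOCS'12.

\bibitem{Has} H{\aa}stad, SIAM J. Comput., 2014.

\bibitem{IMP} Impagliazzo, Matthews and Paturi, SODA 2012.

\bibitem{MS} MacWilliams and Sloane.

\bibitem{OD} O'Donnell, \emph{Analysis of Boolean Functions}.

\bibitem{SCS} \emph{The Space Complexity of Sampling}, \texttt{https://eccc.weizmann.ac.il/\allowbreak report/\allowbreak 2021/\allowbreak 106/\allowbreak revision/\allowbreak 1/\allowbreak download}.

\end{thebibliography}
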